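
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Gr\"obner cones of corank three\\ with arbitrarily many facets}


\begin{abstract}
The Gr\"obner cone of a generic cost vector $c$ is the set of cost vectors for which every
$c$-optimal solution of the integer programs $\min\{c\cdot u: Au=b,\ u\in\mathbf N^n\}$,
$b\in\mathbf Z^d$, remains optimal. It was conjectured that its number of facets, equivalently the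
valency of a vertex of the state polytope of $A$, is bounded by a function of the corank of $A$. We
disprove this: in corank $3$ there are Gr\"obner cones with any number $N\ge 3$ of facets. More
precisely, the possible facet numbers are exactly $1$ in corank $1$, exactly $2$ in corank $2$, and
all integers $N\ge m$ in corank $m\ge 3$.
\end{abstract}

\section{The question and the answer}

Let $A$ be a $d\times n$ integral matrix of rank $d$, and let $\mathbf N=\{0,1,2,\dots\}$. For
$b\in\mathbf Z^d$ the set $\{u\in\mathbf N^n: Au=b\}$ is the \emph{fiber} of $b$, and also the fiber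
of each of its points. We always assume that all fibers are finite; equivalently,
$\{u\in\mathbf R^n_{\ge0}:Au=0\}=\{0\}$. The \emph{corank} of $A$ is $n-d$. It is the
rank of the lattice
\[
L=\ker A\cap\mathbf Z^n
\]
of moves inside the fibers. A cost vector $c\in\mathbf R^n$ defines the integer programs
\[
IP_{A,c}(b):\qquad \text{minimize } c\cdot u\quad\text{subject to } Au=b,\ u\in\mathbf N^n .
\]
We call $c$ \emph{generic} if $c\cdot g\ne0$ for every nonzero $g\in L$. Then
every nonempty fiber has exactly one cheapest point, which we call \emph{optimal}. How do the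
optimal points depend on $c$?

The answer is encoded by Gr\"obner bases. Let
$I_A=\langle X^u-X^v: u,v\in\mathbf N^n,\ Au=Av\rangle\subset k[X_1,\dots,X_n]$ be the toric ideal
of $A$ over a field $k$. For generic $c$, a monomial $X^u$ lies in the initial ideal $in_c(I_A)$ if
and only if $u$ is not optimal. Indeed, if $v\neq u$ is optimal in the fiber of $u$, then
$X^u$ is the leading term of $X^u-X^v\in I_A$. Conversely, $in_c(I_A)$ is spanned by the initial
forms of the elements of $I_A$. Each term of such an initial form is the most expensive term of the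
part of an element of $I_A$ supported on one fiber. This part has coefficient sum $0$. So it has at
least two terms, and the most expensive one is not optimal. (Negative entries of $c$ do no harm.
Since $\ker A$ meets $\mathbf R^n_{\ge0}$ only in $0$, the row space of $A$ contains a strictly
positive vector, by linear programming duality. Adding a multiple of it to $c$ changes the cost by a
constant on each fiber.) The reduced Gr\"obner basis
$\mathcal G_c$ consists of the binomials $X^u-X^v$ where $X^u$ is a minimal generator of
$in_c(I_A)$ and $v$ is the optimal point of the fiber of $u$. We identify such a binomial with the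
vector $u-v\in L$. The \emph{Gr\"obner cone} of $c$ is
\[
\mathcal K_c=\{\omega\in\mathbf R^n: g\cdot\omega\ge0\text{ for all }g\in\mathcal G_c\}.
\]
It is the set of those $\omega$ for which every $c$-optimal point is still of minimal cost
in its fiber (see Proposition~\ref{prop:dual}(a)). So a varying cost leaves $\mathcal K_c$, through
one of its facets, exactly when some $c$-optimal point stops being optimal.

The Gr\"obner cones are the maximal cones of the Gr\"obner fan of $A$. This is the normal fan of the
\emph{state polytope} $St(A)$, the Minkowski integral $\int_b P^I_b\,db$ of the polytopes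
$P_b^I=\operatorname{conv}\{u\in\mathbf N^n:Au=b\}$, which can be realized as a finite Minkowski sum
of such polytopes. Hence the cones $\mathcal K_c$ are the normal cones at the
vertices of $St(A)$, and the number of facets of $\mathcal K_c$ is the valency (the number of incident
edges) of the corresponding vertex.

\begin{conjecture}[see \cite{VC}]\label{conj}
There is a function $f:\mathbf N\to\mathbf N$ such that for every $A$ as above and every generic
$c\in\mathbf R^n$ the Gr\"obner cone $\mathcal K_c$ has at most $f(n-d)$ facets.
\end{conjecture}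

Low corank speaks for the conjecture. Modulo the row space of $A$, the cone $\mathcal K_c$ is a
pointed full-dimensional cone in dimension $m=n-d$ (Proposition~\ref{prop:dual}). So it has exactly
one facet if $m=1$ and exactly two if $m=2$, however large $n$ is. But these are the dimensions in
which a pointed full-dimensional cone has no choice. In dimension $3$ such a cone can have any number
of facets that is at least three, and the question is whether the origin of $\mathcal K_c$ in integer
programming restricts this number. It does not.

\begin{theorem}\label{thm:main}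
For every integer $r\ge1$ there are a matrix $A$ with $n=2r+5$ columns, rank $d=2r+2$ (so corank $3$)
and finite fibers, and a generic $c\in\mathbf R^n$, such that $\mathcal K_c$ has exactly
$r+3=(n+1)/2$ facets. Hence Conjecture~\ref{conj} is false.
\end{theorem}

\begin{theorem}\label{thm:all}
Let $F_m$ be the set of numbers of facets of Gr\"obner cones over all $A$ of corank $m$ and all
generic $c$. Then
\[
F_1=\{1\},\qquad F_2=\{2\},\qquad F_m=\{m,m+1,m+2,\dots\}\quad\text{for every } m\ge3 .
\]
So the number of facets is bounded in a fixed corank $m\ge1$ exactly when $m\le2$.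
\end{theorem}

\paragraph{The idea.}
Facets of $\mathcal K_c$ correspond to extreme rays of the cone $D$ spanned by all differences $u-v$
with $v$ optimal and $u$ in its fiber. In corank $3$ we use coordinates $(x,y,t)$ on $L$ and
a cost in which the \emph{level} $t$ dominates. Then $D$ lies in $t\ge0$, and we want its slice at
$t=1$ to be an unbounded polygon with many vertices. We make $t$ one of the coordinates of
$\mathbf Z^n$ on $L$. Then a vector $g\in L$ of level $1$, with positive part $g^+$ and negative part
$g^-$, lies in $D$ as soon as no move of level $0$ improves $g^-$: moves of negative level are not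
feasible at $g^-$, and the relevant moves of positive level are too expensive. The moves of level $0$ form
a plane. We divide its positive quadrant into sectors, and for the $i$-th intended vertex we provide
two inequalities that keep the feasible moves of level $0$ inside the $i$-th sector, where all
costs are nonnegative. The number of sectors is limited only by $n$, not by the corank. The
work lies in showing that these inequalities create nothing outside the intended polygon.

\section{From facets to extreme rays}

Let $m=n-d\ge1$, let $c$ be generic, and let $L_{\mathbf R}=\ker A$ be the real span of $L$. For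
$g\in\mathbf Z^n$ write $g=g^+-g^-$ with $g^+,g^-\in\mathbf N^n$ of disjoint support. For $g\in L$
the points $g^+$ and $g^-$ lie in the same fiber. Finiteness of fibers means
$L\cap\mathbf N^n=\{0\}$. Put
\[
D=\operatorname{cone}\{u-v:\ v\text{ optimal},\ u\in\mathbf N^n\text{ in the fiber of }v\}\subset L_{\mathbf R}.
\]

\begin{proposition}\label{prop:dual}
\begin{enumerate}
\item[(a)] $D=\operatorname{cone}(\mathcal G_c)$. Hence $\omega\in\mathcal K_c$ if and only if
every $c$-optimal point has minimal $\omega$-cost in its fiber.
\item[(b)] $D$ is a polyhedral cone that is pointed and spans $L_{\mathbf R}$.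
\item[(c)] The number of facets of $\mathcal K_c$ equals the number of extreme rays of $D$.
It is at least $m$, and it is exactly $m$ if $m\le2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) If $X^u-X^v\in\mathcal G_c$ then $v$ is optimal, so $\mathcal G_c\subset D$. Conversely, let $u$
lie in the fiber of the optimal point $v$ and reduce $X^u$ by $\mathcal G_c$. Each step subtracts
an element of $\mathcal G_c$ from the exponent and strictly lowers the cost. As the fiber is
finite, this stops, and it can stop only at a monomial outside $in_c(I_A)$, that is, at $X^v$. So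
$u-v$ is a sum of elements of $\mathcal G_c$. The second statement follows, since $\omega\in\mathcal K_c$
means that $\omega\ge0$ on $\operatorname{cone}(\mathcal G_c)=D$.

(b) The set $\mathcal G_c$ is finite and $c>0$ on it, so $D$ is polyhedral and pointed. If $l\in L$
and $v$ is the optimal point of the common fiber of $l^+$ and $l^-$, then $l=(l^+-v)-(l^--v)$ is a
difference of two elements of $D$.

(c) Restricting linear functionals from $\mathbf R^n$ to $L_{\mathbf R}$ is a surjection
$\mathbf R^n\to(L_{\mathbf R})^*$, and $\mathcal K_c$ is the preimage of the dual cone of $D$. So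
$\mathcal K_c$ has as many facets as the dual of $D$, and by (b) these correspond to the extreme
rays of $D$. A pointed polyhedral cone that spans an $m$-dimensional space has at least $m$ extreme
rays, exactly one if $m=1$ and exactly two if $m=2$.
\end{proof}

By (b), the lineality space of every Gr\"obner cone is the row space of $A$, of dimension $d$. So
$St(A)$ has dimension $n-d$, and Theorem~\ref{thm:main} says that three-dimensional state polytopes
have vertices of arbitrarily large valency.

To control $D$ we must control $\mathcal G_c$. Vectors $g',g''\in\mathbf R^n$ are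
\emph{sign-compatible} if $g'_ig''_i\ge0$ for all $i$. A nonzero $g\in L$ is \emph{primitive} if it
is not a sum of two sign-compatible vectors in $L\setminus\{0\}$.

\begin{lemma}\label{lem:prim}
\begin{enumerate}
\item[(a)] There are only finitely many primitive vectors.
\item[(b)] Every nonzero $g\in L$ is a sum of primitive vectors that are sign-compatible with $g$
and coordinatewise at most as large as $g$ in absolute value.
\item[(c)] If $X^u-X^v\in\mathcal G_c$ has leading term $X^u$ and $g=u-v$, then $u=g^+$, $v=g^-$, and
$g$ is primitive.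
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $g\ne g'$ are nonzero in $L$ and $(g')^+\le g^+$, $(g')^-\le g^-$ coordinatewise, then
$g'$ and $g-g'$ are sign-compatible and $g$ is not primitive. So the pairs
$(g^+,g^-)\in\mathbf N^{2n}$ with $g$ primitive are pairwise incomparable, and there are
finitely many by Dickson's lemma.

(b) If $g=g'+g''$ with sign-compatible nonzero $g',g''\in L$, then all coordinates of $g'$ and $g''$
have weakly the sign of those of $g$ and are at most as large in absolute value, and both vectors
have smaller $\ell_1$-norm than $g$. Use induction on this norm.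

(c) $X^u$ is a minimal generator of $in_c(I_A)$. If some $X_i$ divided both $X^u$ and $X^v$, then,
with $\mathbf e_i$ the $i$-th unit vector, $X^{u-\mathbf e_i}-X^{v-\mathbf e_i}\in I_A$ would have the
leading term $X^{u-\mathbf e_i}$, which properly divides $X^u$, a contradiction. So $u=g^+$ and
$v=g^-$. Suppose $g=g'+g''$ with sign-compatible
nonzero $g',g''\in L$. As $c\cdot g>0$, we may assume $c\cdot g'>0$. Then $(g')^+$ is more expensive than
$(g')^-$ in the same fiber, so $X^{(g')^+}\in in_c(I_A)$. It divides $X^{g^+}$, so minimality gives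
$(g')^+=g^+$. Hence $(g'')^+=0$ and $0\ne-g''\in L\cap\mathbf N^n$, contradicting finiteness of fibers.
\end{proof}

\section{Moves, and a dominant level}

It is convenient to start from the lattice $L$ and to recover $A$ at the end. Let
$B:\mathbf Z^m\to\mathbf Z^n$ be an injective linear map with image $L=\ker A\cap\mathbf Z^n$. Its $n$
components are integral linear forms on $\mathbf Z^m$. We denote a typical one by $\beta$ and index
the coordinates of $\mathbf Z^n$ by these forms (a form that occurs several times is used several
times). Through $B$ we identify $L$ with $\mathbf Z^m$ and $D$ with a cone in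
$\mathbf R^m$, and we call $z\in\mathbf Z^m$ primitive if $Bz$ is.

For $v\in\mathbf N^n$ the fiber of $v$ consists of the points $v+Bw\ge0$ with $w\in\mathbf Z^m$. We
call $w$ a \emph{feasible move} at $v$ if $v+Bw\ge0$, that is, $\beta(w)\ge-v_\beta$ for all forms
$\beta$. With $\gamma(w)=c\cdot Bw$, the point $v$ is optimal if and only if no feasible move
$w$ at $v$ has $\gamma(w)<0$. Every linear functional $\gamma$ on $\mathbf R^m$ arises from some
$c\in\mathbf R^n$, because $B^T:\mathbf R^n\to\mathbf R^m$ is surjective. The vector $c$ is generic if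
and only if $\gamma$ vanishes at no nonzero lattice point.

The point $v=(Bz)^-$, with coordinates $v_\beta=\max(0,-\beta(z))$, has $(Bz)^+=v+Bz$ in its fiber. So
\begin{equation}\label{eq:inD}
(Bz)^-\text{ optimal}\quad\Longrightarrow\quad z\in D .
\end{equation}
Testing optimality against all moves is hard. If the cost is dominated by one of the
forms, few moves need to be tested.

\begin{lemma}\label{lem:block}
Let $c$ be generic and let $t$ be one of the component forms of $B$. Assume that $\gamma(z)$ has the
sign of $t(z)$ for every primitive $z$ with $t(z)\ne0$. Let $H\subset\mathbf Z^m$ be a finite set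
with $t=0$ and $\gamma>0$ on $H$, such that every primitive $z$ with $t(z)=0$ lies in $H\cup(-H)$.
Let $z\in\mathbf Z^m$.
\begin{enumerate}
\item[(a)] If $Bz\in\mathcal G_c$, then $t(z)\ge0$, and $z\in H$ if $t(z)=0$.
\item[(b)] Let $t(z)\ge0$ and $v=(Bz)^-$. Then $v$ is optimal if and only if no move $-h$ with
$h\in H$ is feasible at $v$. The move $-h$ is infeasible at $v$ if and only if some form $\beta$
satisfies
\begin{equation}\label{eq:block}
\beta(h)\ge1\quad\text{and}\quad\beta(z)\ge1-\beta(h).
\end{equation}
\end{enumerate}
\end{lemma}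

When \eqref{eq:block} holds we say that $\beta$ \emph{blocks} $h$ at $z$.

\begin{proof}
(a) By Lemma~\ref{lem:prim}(c), $z$ is primitive, and $\gamma(z)>0$. So $t(z)<0$ is impossible.
If $t(z)=0$ then $z\in H\cup(-H)$, and $\gamma<0$ on $-H$.

(b) If $-h$ is feasible at $v$, then $v$ is not optimal, since $\gamma(-h)<0$. Conversely, suppose
$v$ is not optimal, and let $w$ be a feasible move with $\gamma(w)<0$. Decompose $w$ as in
Lemma~\ref{lem:prim}(b). Some primitive summand $w'$ has $\gamma(w')<0$. For every $\beta$ we have
$\beta(w')\ge\min(0,\beta(w))\ge-v_\beta$, so $w'$ is feasible. The coordinate of $v$ belonging to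
the form $t$ is $\max(0,-t(z))=0$, so $t(w')\ge0$. If $t(w')>0$, then $\gamma(w')>0$ by assumption,
which is false. So $t(w')=0$, hence $w'\in H\cup(-H)$, and $\gamma(w')<0$ gives $w'=-h$ with $h\in H$.

The move $-h$ is infeasible if and only if $\beta(h)>v_\beta=\max(0,-\beta(z))$ for some $\beta$. As
all values are integers, this is \eqref{eq:block}.
\end{proof}

\section{Seven columns and four facets}\label{sec:small}

We first show the mechanism in the smallest case $r=1$ of Theorem~\ref{thm:main}, with $n=7$. On
$\mathbf Z^3\ni z=(x,y,t)$ take the forms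
\[
\rho_1=x-y+t,\quad \rho_2=2x-y-2t,\quad \theta_0=y-t,\quad \theta_1=y-x+t,\quad
\kappa=-x,\quad \tau=t,\quad \tau'=-t ,
\]
and let $B=(\rho_1,\rho_2,\theta_0,\theta_1,\kappa,\tau,\tau')$. The matrix
\[
A=\begin{pmatrix}
1&0&1&0&1&0&0\\
0&1&1&0&2&3&0\\
1&0&0&1&0&0&2\\
0&0&0&0&0&1&1
\end{pmatrix}
\]
expresses the relations $\rho_1+\theta_0+\kappa=0$, $\rho_2+\theta_0+2\kappa+3\tau=0$,
$\rho_1+\theta_1+2\tau'=0$, $\tau+\tau'=0$. An integral vector in $\ker A$ is determined by its
coordinates at $\rho_1,\kappa,\tau$, and these may be prescribed by choosing $x=-\kappa$, $t=\tau$,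
$y=x+t-\rho_1$. So $\ker A\cap\mathbf Z^7=B\mathbf Z^3$ and $A$ has rank $4$. The
fibers are finite because $A$ is nonnegative without zero columns.

\emph{Level $0$.} Put $e_1=(1,0,0)$, $e_2=(0,1,0)$, $h_0=e_1$, $h_1=(1,1,0)$, $h_2=(1,2,0)$. In the plane $t=0$
the zero lines of the forms $\rho_j,\theta_j,\kappa$ are $y=0$, $y=x$, $y=2x$ and $x=0$, so no form
changes sign between consecutive rays among $\pm e_1,\pm h_1,\pm h_2,\pm e_2$. Consecutive rays form
lattice bases. So every lattice point with $t=0$ is a sum, sign-compatible after applying $B$, of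
copies of two of these eight vectors, and all primitive vectors of level $0$ lie in $\pm H$ with
$H=\{e_1,h_1,h_2,e_2\}$.

\emph{Cost.} Let $\gamma=\varepsilon_1x+\varepsilon_2y+t$ with $\varepsilon_1,\varepsilon_2>0$ so small
that $\gamma(z)$ has the sign of $t(z)$ for each of the finitely many primitive $z$ with $t(z)\ne0$,
and with $1,\varepsilon_1,\varepsilon_2$ linearly independent over $\mathbf Q$. Choose $c$ with
$c\cdot Bz=\gamma(z)$ for all $z$. Then $c$ is generic and Lemma~\ref{lem:block} applies. We claim that
\[
D=\operatorname{cone}(e_1,e_2,z_0,z_1),\qquad z_0=(0,1,1),\quad z_1=(1,0,1).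
\]

\emph{The four vectors lie in $D$.} Let $v=(Bz_0)^-$. Since $\rho_1(z_0)=\theta_0(z_0)=0$, a feasible
move $w=(x,y,0)$ of level $0$ at $v$ satisfies $x-y\ge0$ and $y\ge0$. So
$w\in\operatorname{cone}(e_1,h_1)$, where $\gamma\ge0$, and $w$ is not $-h$ with $h\in H$. By
Lemma~\ref{lem:block}(b) and \eqref{eq:inD}, $z_0\in D$. For $z_1$ we have
$\rho_2(z_1)=\theta_1(z_1)=0$, which confines the moves of level $0$
to $2x\ge y\ge x$, that is, to the \emph{next} sector $\operatorname{cone}(h_1,h_2)$. Again
$z_1\in D$. At $(Be_1)^-$ the forms $\theta_0$ and $\rho_2$, which are nonnegative at $e_1$, force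
$y\ge0$ and $2x\ge y$, so $\gamma\ge0$ on the feasible moves of level $0$. At $(Be_2)^-$ the form
$\theta_0$ forces $y\ge0$, which leaves only $-h=-e_1$, and this move violates $\rho_2\ge-1$.

\emph{Nothing else.} By Lemma~\ref{lem:block}, an element of $\mathcal G_c$ has level $0$ and lies in
$H\subset\operatorname{cone}(e_1,e_2)$, or is some $z=(x,y,\ell)$ with $\ell\ge1$ at which
every $h\in H$ is blocked. In the latter case, evaluating the forms at $e_1,h_1,h_2$, we read off from
\eqref{eq:block}:
\begin{align*}
e_1\text{ blocked:}&\quad \rho_1(z)\ge0\ \text{ or }\ \rho_2(z)\ge-1;\\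
h_1\text{ blocked:}&\quad \rho_2(z)\ge0\ \text{ or }\ \theta_0(z)\ge0;\\
h_2\text{ blocked:}&\quad \theta_1(z)\ge0\ \text{ or }\ \theta_0(z)\ge-1 .
\end{align*}
We distinguish the two alternatives for $h_1$. Suppose first $\rho_2(z)\ge0$, i.e.\ $2x-y\ge2\ell$, and
use $h_2$. If $\theta_1(z)\ge0$, i.e.\
$y-x\ge-\ell$, then adding gives $x\ge\ell$, and so $y\ge0$. If $\theta_0(z)\ge-1$, then
$y\ge\ell-1\ge0$ and $2x\ge2\ell+y\ge2\ell$. Either way $z=\ell z_1+(x-\ell)e_1+ye_2$ has nonnegative
coefficients. Otherwise $\theta_0(z)\ge0$, i.e.\ $y\ge\ell$, and we use $e_1$. If $\rho_1(z)\ge0$, then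
$x\ge y-\ell\ge0$ and $z=\ell z_0+xe_1+(y-\ell)e_2$. If $\rho_2(z)\ge-1$, then
$2x\ge2\ell+y-1\ge3\ell-1\ge2\ell$, and again $z=\ell z_1+(x-\ell)e_1+ye_2$. By
Proposition~\ref{prop:dual}(a) this proves the claim.

Up to scaling, the only linear relation among the four generators is $z_0+e_1=z_1+e_2$. It has two terms on
each side, so no generator is a nonnegative combination of the other three. So $D$ has four extreme
rays, and $\mathcal K_c\subset\mathbf R^7$ has four facets. Their normals are
\begin{align*}
Be_1&=(1,2,0,-1,-1,0,0), & Bz_0&=(0,-3,0,2,0,1,-1),\\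
Be_2&=(-1,-1,1,1,0,0,0), & Bz_1&=(2,0,-1,0,-1,1,-1).
\end{align*}

\section{The construction for a chain of points}\label{sec:constr}

In the example, each of the two sectors $\operatorname{cone}(h_i,h_{i+1})$ supported one vertex of
the slice of $D$ at $t=1$. To get more vertices we use more sectors. Fix $r\ge1$ and integers
\[
x_0<x_1<\dots<x_r,\qquad y_0>y_1>\dots>y_r ,
\]
and put $z_i=(x_i,y_i,1)$ for $0\le i\le r$. On $\mathbf Z^3\ni z=(x,y,t)$ consider the $2r+5$ forms
\begin{align*}
\rho_j(z)&=j\,(x-x_{j-1}t)-(y-y_{j-1}t) &&(1\le j\le r+1),\\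
\theta_j(z)&=(y-y_jt)-j\,(x-x_jt) &&(0\le j\le r),\\
\kappa(z)&=-x,\qquad \tau(z)=t,\qquad \tau'(z)=-t .
\end{align*}
By design
\begin{equation}\label{eq:zero}
\rho_{i+1}(z_i)=0=\theta_i(z_i)\qquad(0\le i\le r).
\end{equation}
In the plane $t=0$ the conditions $\rho_{i+1}\ge0$ and $\theta_i\ge0$ read $(i+1)x\ge y\ge ix$. So
this pair of inequalities cuts out the sector between $h_i$ and $h_{i+1}$, where
\[
h_i=(1,i,0)\quad(0\le i\le r+1),\qquad e_1=h_0,\qquad e_2=(0,1,0),\qquad H=\{h_0,\dots,h_{r+1},e_2\};
\]
see Figure~\ref{fig}. Let $B:\mathbf Z^3\to\mathbf Z^n$, $n=2r+5$, have these forms as components, and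
let $L=B\mathbf Z^3$. The chain $x_i=i$, $y_i=1-i$ with $r=1$ gives Section~\ref{sec:small}.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.95]
\begin{scope}
\draw[->] (0,0)--(1,0) node[right] {$h_0=e_1$};
\draw[->] (0,0)--(1,1) node[right] {$h_1$};
\draw[->] (0,0)--(1,2) node[right] {$h_2$};
\draw[->] (0,0)--(1,3) node[right] {$h_3$};
\draw[->] (0,0)--(0,1) node[left] {$e_2$};
\node at (0.7,-0.8) {level $t=0$};
\end{scope}
\begin{scope}[xshift=5cm]
\fill[gray!15] (0,4.4)--(0,3)--(1,1)--(2,0)--(4.4,0)--(4.4,4.4)--cycle;
\draw[thick] (0,4.4)--(0,3)--(1,1)--(2,0)--(4.4,0);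
\fill[gray!60] (0,3)--(1,3)--(1,4)--cycle;
\fill[gray!60] (1,1)--(2,2)--(2,3)--cycle;
\fill[gray!60] (2,0)--(3,2)--(3,3)--cycle;
\fill (0,3) circle (1.8pt) node[left] {$(x_0,y_0)$};
\fill (1,1) circle (1.8pt) node[below left] {$(x_1,y_1)$};
\fill (2,0) circle (1.8pt) node[below] {$(x_2,y_2)$};
\node at (2.2,-0.9) {level $t=1$};
\end{scope}
\end{tikzpicture}
\caption{The case $r=2$ with the chain $(0,3),(1,1),(2,0)$. Left: the vectors of $H$, which divide the
positive quadrant of the plane $t=0$ into sectors. Right: the slice $t=1$ of
$\operatorname{cone}(e_1,e_2,z_0,z_1,z_2)$, an unbounded polygon. The dark wedge at $(x_i,y_i)$ is a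
piece of the region $\rho_{i+1}\ge0$, $\theta_i\ge0$, a translate of the sector between $h_i$ and
$h_{i+1}$. Every vertex uses its own sector.}
\label{fig}
\end{figure}

\begin{lemma}\label{lem:A}
There is an integral matrix $A$ of rank $d=2r+2$ with $n=2r+5$ columns, with finite fibers and
$\ker A\cap\mathbf Z^n=L$.
\end{lemma}

\begin{proof}
Let $z\in\mathbf R^3$ with $Bz\in\mathbf Z^n$. Then $t\in\mathbf Z$ by $\tau$, $x\in\mathbf Z$ by
$\kappa$, and $y\in\mathbf Z$ by $\rho_1$. The same reasoning with $0$ in place of
$\mathbf Z$ shows that $B$ is injective on $\mathbf R^3$. So $L$ has rank $3$ and contains every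
integral point of its real span. Hence $\mathbf Z^n/L$ is free of rank $n-3=2r+2$, and we let $A$ be
an integral matrix of the quotient map $\mathbf Z^n\to\mathbf Z^n/L$.

A nonnegative real vector in $\ker A$ has the form $Bz\ge0$ with $z\in\mathbf R^3$. Then $t=0$ by
$\tau,\tau'$, and $x=y$ by $\rho_1,\theta_1$ (note $r\ge1$). Moreover $y\ge0$ by $\theta_0$ and
$x\le0$ by $\kappa$. So $z=0$.
\end{proof}

\begin{lemma}\label{lem:level0}
Every primitive $z$ with $t(z)=0$ lies in $H\cup(-H)$.
\end{lemma}

\begin{proof}
On the plane $t=0$ the zero line of $\rho_j$ and of $\theta_j$ is $y=jx$, the line through $h_j$. The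
zero line of $\kappa$ is the line through $e_2$, and $\tau,\tau'$ vanish identically. In
counterclockwise order, the rays in $H\cup(-H)$ are spanned by
\[
(1,0),(1,1),\dots,(1,r+1),(0,1),\ (-1,0),(-1,-1),\dots,(-1,-r-1),(0,-1).
\]
So no zero line meets the interior of a cone spanned by two consecutive rays, and each form has weakly
constant sign on each such cone. Any two cyclically consecutive vectors of this list have determinant
$1$, so they form a lattice basis of the plane. Hence every lattice point $z$ with $t(z)=0$ is
$\alpha a+\alpha'a'$ with consecutive $a,a'$ and $\alpha,\alpha'\in\mathbf N$, and $Ba$, $Ba'$ are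
sign-compatible. If $\alpha+\alpha'\ge2$, splitting off one summand shows that $z$ is not primitive.
So a primitive $z$ is $a$ or $a'$.
\end{proof}

\paragraph{The cost.} Let $\gamma(z)=\varepsilon_1x+\varepsilon_2y+t$ with
$\varepsilon_1,\varepsilon_2>0$ so small that $|\varepsilon_1x+\varepsilon_2y|<1$ for each of the
finitely many primitive $z$ with $t(z)\ne0$, and with $1,\varepsilon_1,\varepsilon_2$ linearly
independent over $\mathbf Q$. Let $c\in\mathbf R^n$ satisfy $c\cdot Bz=\gamma(z)$ for all $z$. Then
$c$ is generic, $\gamma>0$ on $H$, and $\gamma(z)$ has the sign of $t(z)$ for every primitive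
$z$ with $t(z)\ne0$. With Lemma~\ref{lem:level0}, all assumptions of Lemma~\ref{lem:block} hold.

\section{The cone of differences}

\begin{proposition}\label{prop:D}
For every chain $x_0<\dots<x_r$, $y_0>\dots>y_r$ of integers, $r\ge1$, the construction of
Section~\ref{sec:constr} yields
\[
D=C,\qquad C=\operatorname{cone}(e_1,e_2,z_0,\dots,z_r).
\]
\end{proposition}

\begin{proof}[Proof of $C\subseteq D$]
All generators of $C$ have level at least $0$. By \eqref{eq:inD} and Lemma~\ref{lem:block}(b) it suffices
to show, for each generator $z$ and $v=(Bz)^-$, that no move $-h$ with $h\in H$ is feasible at $v$.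
All these moves have level $0$. Recall that a feasible move $w$ at $v$ satisfies $\beta(w)\ge0$
whenever $\beta(z)\ge0$.

Let $z=z_i$. By \eqref{eq:zero}, a feasible move $w=(x,y,0)$ of level $0$ satisfies
$\rho_{i+1}(w)\ge0$ and $\theta_i(w)\ge0$, i.e.\ $(i+1)x\ge y\ge ix$. Then $x\geq 0$ and $y\geq 0$, so
$\gamma(w)\ge0$, whereas $\gamma(-h)<0$.

Let $z=e_1$. Since $\theta_0(e_1)=0$ and $\rho_{r+1}(e_1)=r+1>0$, a feasible move $(x,y,0)$ satisfies
$y\ge0$ and $(r+1)x\ge y$. So $x,y\ge0$, and we conclude as before.

Let $z=e_2$. Since $\theta_0(e_2)=1>0$, a feasible move $(x,y,0)$ has $y\ge0$. This excludes all $-h$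
except $-h_0=-e_1$. But $\rho_2$, which exists since $r\ge1$, has $\rho_2(e_2)=-1$, so feasible moves
$w$ satisfy $\rho_2(w)\ge-1$, while $\rho_2(-e_1)=-2$.
\end{proof}

For the converse we must look at all vectors at which every $h\in H$ is blocked, and each $h_i$
may be blocked by any of several forms. The hope is to find, for some $i$, that $h_i$ is blocked by
$\rho_{i+1}$ and $h_{i+1}$ by $\theta_i$. With $\ell=t(z)$, condition \eqref{eq:block} then says
$\rho_{i+1}(z)\ge0$ and $\theta_i(z)\ge0$. So $z-\ell z_i$, which has level $0$, lies in the sector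
between $h_i$ and $h_{i+1}$, and $z\in C$. In general the blocking forms are other ones, $\rho_{s+1}$ and
$\theta_q$ with $q\le i\le s$, and the inequalities from \eqref{eq:block} are weaker by a total of
$s-q$. Because the points of the chain are integral, their $y$-coordinates $y_q$ and
$y_s$ differ by at least $s-q$, and this pays for the loss.

\begin{proof}[Proof of $D\subseteq C$]
By Proposition~\ref{prop:dual}(a) it suffices to show $z\in C$ whenever $Bz\in\mathcal G_c$. Let
$z=(x,y,\ell)$. By Lemma~\ref{lem:block}(a), $\ell\ge0$, and if $\ell=0$ then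
$z\in H\subset\operatorname{cone}(e_1,e_2)\subset C$.

Let $\ell\ge1$. By Lemma~\ref{lem:prim}(c) the point $(Bz)^-$ is optimal, so by
Lemma~\ref{lem:block}(b) every $h_i$, $0\le i\le r+1$, is blocked at $z$. We have
\[
\rho_j(h_i)=j-i,\qquad \theta_j(h_i)=i-j,\qquad \kappa(h_i)=-1,\qquad \tau(h_i)=\tau'(h_i)=0 .
\]
Hence for each $i$ at least one of the following holds:
\begin{itemize}
\item[$R(i)$:] $h_i$ is blocked by some $\rho_j$ with $i+1\le j\le r+1$, i.e.\
$\rho_j(z)\ge1-(j-i)$;
\item[$T(i)$:] $h_i$ is blocked by some $\theta_j$ with $0\le j\le i-1$, i.e.\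
$\theta_j(z)\ge1-(i-j)$.
\end{itemize}
There is no admissible $j$ in $T(0)$, so $R(0)$ holds. There is none in $R(r+1)$, so $R(r+1)$ fails.
Let $i\le r$ be maximal such that $R(i)$ holds. Then $R(i+1)$ fails, so $T(i+1)$ holds. Write $s+1$
for the index in $R(i)$ and $q$ for the index in $T(i+1)$. Then
\[
0\le q\le i\le s\le r,\qquad \rho_{s+1}(z)\ge i-s,\qquad \theta_q(z)\ge q-i .
\]
We compare $z$ with $\ell z_s$. Put $X=x-\ell x_s$ and $Y=y-\ell y_s$, so that
$z=\ell z_s+Xe_1+Ye_2$. Then $\rho_{s+1}(z)=(s+1)X-Y$. Substituting $x-\ell x_q=X+\ell(x_s-x_q)$ and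
$y-\ell y_q=Y-\ell(y_q-y_s)$ gives
\[
\theta_q(z)=Y-qX-\ell M,\qquad M=(y_q-y_s)+q(x_s-x_q).
\]
Thus
\begin{equation}\label{eq:two}
(s+1)X-Y\ge i-s,\qquad Y-qX\ge\ell M+q-i .
\end{equation}
Since $q\le s$, the $y_k$ are strictly decreasing integers and the $x_k$ are increasing, we have
$M\ge y_q-y_s\ge s-q\ge0$. As $\ell\ge1$, also $\ell M\ge s-q$. Adding the inequalities in
\eqref{eq:two} gives
\[
(s+1-q)X\ \ge\ \ell M-(s-q)\ \ge\ 0 ,
\]
and $s+1-q\ge1$, so $X\ge0$. The second inequality then gives
\[
Y\ \ge\ qX+\ell M+q-i\ \ge\ (s-q)+q-i\ =\ s-i\ \ge\ 0 .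
\]
So $z=\ell z_s+Xe_1+Ye_2\in C$.
\end{proof}

\section{Counting facets}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:D} leaves the chain free. To make every $z_i$ extreme we take a strictly
convex chain, that is, one whose successive slopes $(y_{i+1}-y_i)/(x_{i+1}-x_i)$ increase strictly:
\[
x_i=i,\qquad y_i=\tfrac12(r-i)(r-i+1),\qquad\text{so that}\qquad y_i-y_{i+1}=r-i\quad(0\le i<r).
\]
These are nonnegative integers, the $x_i$ increase and the $y_i$ decrease strictly. By
Lemma~\ref{lem:A} we get $A$ with $n=2r+5$ columns, rank $2r+2$ and finite fibers, and by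
Proposition~\ref{prop:D} we have
$D=\operatorname{cone}(e_1,e_2,z_0,\dots,z_r)$. A generator spans an extreme ray, different from the
rays of the other generators, if some linear
functional vanishes on it and is positive on all other generators. We exhibit such functionals.
\begin{itemize}
\item For $z_i$: let $\lambda=r-i+\frac12>0$ and $\phi(k)=\lambda x_k+y_k$, and take
$(x,y,t)\mapsto\lambda x+y-\phi(i)t$. Its values are $\lambda$ on $e_1$, $1$ on $e_2$, and
$\phi(k)-\phi(i)$ on $z_k$. Now $\phi(k+1)-\phi(k)=\lambda-(r-k)=k-i+\frac12$ is negative for $k<i$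
and positive for $k\ge i$. So $\phi(k)>\phi(i)$ for all $k\ne i$.
\item For $e_1$: $(x,y,t)\mapsto y+t$, with values $1$ on $e_2$ and $y_k+1>0$ on $z_k$.
\item For $e_2$: $(x,y,t)\mapsto x+t$, with values $1$ on $e_1$ and $x_k+1>0$ on $z_k$.
\end{itemize}
So $D$ has exactly $r+3$ extreme rays, and by Proposition~\ref{prop:dual}(c) the cone $\mathcal K_c$ has
exactly $r+3$ facets. As $r$ is arbitrary and the corank is always $3$, there is no value $f(3)$ as
required in Conjecture~\ref{conj}.
\end{proof}

\begin{remark}
For an arbitrary chain, Proposition~\ref{prop:D} still realizes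
$\operatorname{cone}(e_1,e_2,z_0,\dots,z_r)$ as the cone whose dual is the image of a Gr\"obner cone of
corank $3$ in $(L_{\mathbf R})^*$. If the chain is not strictly convex, some $z_i$ may fail to be extreme. For
instance, if $z_1=\frac12(z_0+z_2)$, then $z_1$ contributes no facet.
\end{remark}

To pass to higher corank and to prescribe the number of facets, we add one dimension and one facet at
a time.

\begin{lemma}\label{lem:sum}
If $N\in F_m$, $m\ge1$, then $N+1\in F_{m+1}$.
\end{lemma}

\begin{proof}
Let $A$ have corank $m$, and let $c$ be generic such that $\mathcal K_c$ has $N$ facets. Let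
\[
A'=\begin{pmatrix}A&0&0\\0&1&1\end{pmatrix},\qquad c'=(c,c_1,c_2),
\]
where $c_1-c_2$ lies outside the countable $\mathbf Q$-span of $\{c\cdot g:g\in L\}$. Then $A'$ has
corank $m+1$, and its nonempty fibers are products of fibers of $A$ with fibers
$\{(k,b-k):0\le k\le b\}$, $b\in\mathbf N$, of the matrix $(1\ \ 1)$, so they are finite. The lattice
of $A'$ consists
of the vectors $(g,k,-k)$ with $g\in L$, $k\in\mathbf Z$, of cost $c\cdot g+k(c_1-c_2)$. If this cost
is $0$, then $k=0$ by the choice of $c_1-c_2$, and $g=0$ since $c$ is generic. So $c'$ is generic.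

A point of a product fiber is optimal if and only if both components are. Let $\delta$ be the
one of $(1,-1)$ and $(-1,1)$ that has positive cost. The optimal point of the fiber
$\{(k,b-k):0\le k\le b\}$ is an end point, and the differences from it are the multiples
$0,\delta,\dots,b\delta$. Varying one component at
a time, we see that the cone of differences for $(A',c')$ is $D\times\mathbf R_{\ge0}\delta$. It has
one extreme ray more than $D$. Apply Proposition~\ref{prop:dual}(c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
By Proposition~\ref{prop:dual}(c), $F_1\subseteq\{1\}$, $F_2\subseteq\{2\}$ and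
$F_m\subseteq\{m,m+1,\dots\}$ for all $m\ge1$. The matrix $(1\ \ 1)$ has corank $1$, so $1\in F_1$, and
Lemma~\ref{lem:sum} gives $m\in F_m$ for all $m\ge1$. This settles $m\le2$ and shows $3\in F_3$.
Theorem~\ref{thm:main} with $r=1,2,\dots$ gives $\{4,5,6,\dots\}\subseteq F_3$. So
$F_3=\{3,4,5,\dots\}$. Applying Lemma~\ref{lem:sum} $m-3$ times yields
$\{m,m+1,\dots\}\subseteq F_m$ for every $m\ge3$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{VC} ``Variation Of Cost'',
\url{https://typeset.io/pdf/variation-of-cost-functions-in-integer-programming-2fdw4hv6wd.pdf}.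
\end{thebibliography}

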